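# Which local cohomology modules of a resultant ideal are nonzero

## 1. One quadratic and two linear polynomials

Let $k$ be an algebraically closed field and take
$$g_1=z^2+a_1z+a_0,\qquad g_2=b_1z+b_0,\qquad g_3=c_1z+c_0 ,$$
with six independent coefficients; put $R=k[a_0,a_1,b_0,b_1,c_0,c_1]$. Let $V\subset k^6$ be the set of coefficient values for which the three polynomials have a common root in $k$. How many equations does it take to describe $V$?

A point of $V$ together with a choice of common root is the same as a free choice of $(z,a_1,b_1,c_1)$, because $a_0,b_0,c_0$ can then be solved for. So $V$ is the image of a four-dimensional affine space. The fibers are finite (they are sets of roots of $g_1$), so $\dim V=4$ and $V$ has codimension $2$.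

It is easy to find three equations. Let $t_1,t_2$ be the roots of $g_1$ and let $u,v$ be auxiliary variables. Consider
$$\bigl(u\,g_2(t_1)+v\,g_3(t_1)\bigr)\bigl(u\,g_2(t_2)+v\,g_3(t_2)\bigr)=Q_{20}u^2+Q_{11}uv+Q_{02}v^2 .$$
With $t_1+t_2=-a_1$ and $t_1t_2=a_0$ one finds
$$Q_{20}=b_0^2-a_1b_0b_1+a_0b_1^2,\quad Q_{11}=2b_0c_0-a_1(b_0c_1+b_1c_0)+2a_0b_1c_1,\quad Q_{02}=c_0^2-a_1c_0c_1+a_0c_1^2 .$$
The three coefficients vanish if and only if the product of two linear forms in $u,v$ is zero, hence if and only if one of the two forms is zero, that is, some $t_i$ is a root of both $g_2$ and $g_3$. So $V=\{Q_{20}=Q_{11}=Q_{02}=0\}$.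

Next we look at the algebra behind $V$. Let $B=R[z]/(g_1,g_2,g_3)$. Solving for $a_0,b_0,c_0$ shows $B=k[z,a_1,b_1,c_1]$. Let $I$ be the kernel of $R\to B$; Lemma 2 below shows that this is the ideal of $V$. How far is $R/I$ from $B$?

As an $R$-module, $B$ is generated by $1$ and $z$. It is $R\cdot 1\oplus R\cdot z$ modulo the elements $g_2,\ zg_2,\ g_3,\ zg_3$, where
$$g_2=b_0\cdot 1+b_1\cdot z,\qquad zg_2=-a_0b_1\cdot 1+(b_0-a_1b_1)\cdot z ,$$
and similarly for $g_3$. The second exterior power $\Lambda^2_RB$ is therefore generated by $1\wedge z$, with relations obtained by wedging these four elements with $1$ and with $z$: every coordinate of every relation kills $1\wedge z$. So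
$$\Lambda^2_RB\cong R/\mathfrak q,\qquad \mathfrak q=(b_0,b_1,c_0,c_1).$$
Consider the $R$-linear map $\delta:B\to\Lambda^2_RB$, $\delta(w)=1\wedge w$. It is surjective and kills the image of $R$. Conversely, if $w=x+yz$ with $x,y\in R$, then $\delta(w)=y\,(1\wedge z)$ is zero exactly when $y\in\mathfrak q$. In $B$ we have
$$b_1z=-b_0,\qquad b_0z=-b_1z^2=b_1(a_1z+a_0)=-a_1b_0+a_0b_1,$$
and the same for $c$. Hence $yz$ lies in the image of $R$ for all $y\in\mathfrak q$, and
$$0\to R/I\to B\xrightarrow{\ \delta\ }R/\mathfrak q\to 0 \tag{1}$$
is exact. Now apply $\operatorname{Ext}^\bullet_R(-,R)$. The ring $B$ is a polynomial ring of dimension $4$ that is finite over the six-dimensional $R$, so it has $\operatorname{Ext}^j_R(B,R)$ only for $j=2$ (Lemma 4 recalls why). The module $R/\mathfrak q$ is $R$ modulo a regular sequence of length $4$, so its only Ext is $\operatorname{Ext}^4_R(R/\mathfrak q,R)\cong R/\mathfrak q$. The long exact sequence gives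
$$\operatorname{Ext}^2_R(R/I,R)\cong\operatorname{Ext}^2_R(B,R),\qquad \operatorname{Ext}^3_R(R/I,R)\cong R/\mathfrak q\neq0,$$
and zero in all other degrees. The degrees $2$ and $3$ appear: $2$ is the codimension of $V$, and $3$ is the number of equations we found.

So the number of equations seems to be visible in homological degrees, and these degrees seem to be computed by exterior powers of $B$. Does this persist for more polynomials, of higher degrees?

## 2. Common roots of $s$ polynomials and the integers $f(m)$

Let $k$ be algebraically closed, $s\ge3$, and $d_1>d_2\ge d_3\ge\dots\ge d_s\ge1$. Put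
$$g_1=z^{d_1}+\sum_{j=0}^{d_1-1}a_{1,j}z^j,\qquad g_i=\sum_{j=0}^{d_i}a_{i,j}z^j\quad(2\le i\le s),$$
with indeterminate coefficients, and $R=k[a_{i,j}]$. Let $I\subset R$ be the (radical) ideal of all polynomials vanishing on the set of coefficient values for which $g_1,\dots,g_s$ have a common root in $k$. A set of polynomials whose common zero locus is exactly this set is called a *resultant system*. Put
$$N_s=1+\sum_{i=3}^s(1+d_i).$$

Recall that $H^i_I(R)=\varinjlim_t\operatorname{Ext}^i_R(R/I^t,R)$ is the $i$-th local cohomology module. It depends only on the radical of $I$, and the powers $I^t$ may be replaced by any cofinal system of ideals. For instance, for $R=k[x]$ and $I=(x)$ the only nonzero one is $H^1_I(R)=k[x,x^{-1}]/k[x]$. If $I$ is the radical of an ideal generated by $N$ elements, the Čech complex on these elements has length $N$ and computes $H^i_I(R)$; hence $H^i_I(R)=0$ for $i>N$. So every resultant system forces a vanishing statement.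

The problem is posed in "Minimal Resultant Systems", together with three known facts:

1. every resultant system has at least $N_s$ elements;
2. $H^{N_s}_I(R)\ne0$;
3. if $s=3$, or if $d_i=d_1-1$ for all $i>1$, there is a resultant system of exactly $N_s$ polynomials, so that $H^i_I(R)=0$ for $i>N_s$ in these cases.

What remains is to decide whether $H^i_I(R)=0$ for all $i>N_s$ when $s\ge4$ and some $d_i$ with $i>1$ differs from $d_1-1$. The answer is yes, in every characteristic. The proof does not use facts 1–3, and it finds all the nonzero degrees.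

Put $n=\dim R=d_1+\sum_{i\ge2}(d_i+1)$ and, for $1\le m\le d_1$,
$$c_m=\sum_{i=2}^s\min(m,d_i+1),\qquad f(m)=c_m-m+1. \tag{2}$$
Since $\min(m+1,d_i+1)-\min(m,d_i+1)$ is $1$ if $d_i\ge m$ and $0$ otherwise,
$$f(m+1)-f(m)=\#\{i\ge2:\ d_i\ge m\}-1. \tag{3}$$
For $m\le d_3$ the count in (3) is at least $2$, so $f$ is strictly increasing on $1\le m\le d_3+1$. It starts at $f(1)=s-1$, and it ends at
$$f(d_3+1)=(d_3+1)+\sum_{i\ge3}(d_i+1)-(d_3+1)+1=N_s .$$
For $d_3+1\le m\le d_2$ the count is exactly $1$, so $f(m)=N_s$ for $d_3+1\le m\le d_2+1$. Write $r=d_2+1\le d_1$. Then $f$ is nondecreasing on $[1,r]$ with maximum $N_s$, and $c_r=\sum_{i\ge2}(d_i+1)=n-d_1$. For $m\ge r$ the number $c_m$ stays equal to $c_r$, so beyond $r$ the function $f$ *decreases*, by $1$ at each step. This will matter.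

**Theorem 1.** Let $s\ge3$ and $d_1>d_2\ge\dots\ge d_s\ge1$.

* (a) $H^j_I(R)=0$ for all $j>N_s$.
* (b) $H^j_I(R)\ne0$ if and only if $j\in\{f(1),\dots,f(d_3+1)\}$, where $s-1=f(1)<f(2)<\dots<f(d_3+1)=N_s$.
* (c) If $k=\mathbb C$, then $H^{f(m)}_I(R)$ is a simple $D$-module for $1\le m\le d_3$, and $H^{N_s}_I(R)$ has $D$-module length $d_2-d_3+1$.

Part (a) follows from (b). No claim is made that $N_s$ polynomials always suffice for a resultant system. Here are some values.

| $(d_1,\dots,d_s)$ | $n$ | $c_1,\dots,c_r$ | $f(1),\dots,f(r)$ | $N_s$ |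
|---|---|---|---|---|
| $(2,1,1)$ | $6$ | $2,4$ | $2,3$ | $3$ |
| $(3,1,1,1)$ | $9$ | $3,6$ | $3,5$ | $5$ |
| $(3,2,1,1)$ | $10$ | $3,6,7$ | $3,5,5$ | $5$ |
| $(3,2,2,1)$ | $11$ | $3,6,8$ | $3,5,6$ | $6$ |

The first row is Section 1. The other three are not covered by fact 3. In the second row the theorem says that $H^4_I(R)=0$ although $H^3_I(R)$ and $H^5_I(R)$ are nonzero.

## 3. Degrees $(3,1,1,1)$: ten equations, and a cocycle that does not come from $R$

Try the second row with the methods of Section 1. Write $g_1=z^3+a_2z^2+a_1z+a_0$, $g_2=b_1z+b_0$, $g_3=c_1z+c_0$, $g_4=e_1z+e_0$; here $n=9$ and $N_4=5$.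

The sensible first attempt is to exhibit $N_4$ equations. The product over the three roots $t$ of $g_1$ of the linear forms $ug_2(t)+vg_3(t)+wg_4(t)$ is a cubic form in $u,v,w$, and as before its coefficients form a resultant system. But a cubic form in three variables has $10$ coefficients, so this gives vanishing only for $i>10$, which is weaker than the trivial bound $i>n=9$. To reach $5$ we would have to construct a much smaller system. We take another path and look for no equations at all.

The second attempt is to imitate (1). Here $B=k[z,a_1,a_2,b_1,c_1,e_1]$ is generated over $R$ by $1,z,z^2$. We have the complex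
$$0\to R/I\to B\xrightarrow{\delta}\Lambda^2_RB\xrightarrow{\delta}\Lambda^3_RB\to0,\qquad \delta(w)=1\wedge w .$$
It stops being exact already at $B$. Take $w=b_0z$. In $B$ we have $b_0\cdot 1=-b_1z$, so
$$\delta(b_0z)=(b_0\cdot1)\wedge z=-b_1\,z\wedge z=0 .$$
But $b_0z=-b_1z^2$ is not in the image of $R$. Indeed, put $A_0=k[a_0,a_1,a_2]$. The elements of the subring $R/I\subset B$ that are of degree $1$ in $b_1$ and of degree $0$ in $c_1,e_1$ are those of $A_0b_1+A_0b_0=A_0b_1+A_0b_1z$. If $b_1z^2$ were among them, we would get $z^2\in A_0+A_0z$ inside $k[z,a_1,a_2]=A_0[z]/(g_1)$, which is free over $A_0$ with basis $1,z,z^2$. So $b_0z$ is a cocycle which is not a coboundary.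

There is a second obstacle, which we passed over in Section 1: local cohomology is a limit over all $R/I^t$, and $\operatorname{Ext}(R/I,R)$ is only its first term.

Suppose that $k$ has characteristic $p>0$. Then both obstacles point to the same remedy. The ideals $I^{[p^e]}=(x^{p^e}:x\in I)$ are cofinal with the powers of $I$, and $R/I^{[p^e]}$ is a Frobenius pullback of $R/I$, so the limit can be controlled by a Frobenius action. And the bad class disappears under Frobenius: the elements $b_1^2$, $b_1^2z=-b_0b_1$ and $b_1^2z^2=b_0^2$ lie in $R/I$, and every power of $z$ is in $A_0+A_0z+A_0z^2$, so $b_1^2z^j\in R/I$ for all $j$. Hence $(b_0z)^p=\pm b_1^{p-2}\cdot b_1^2z^{2p}\in R/I$. The class of $b_0z$ is killed by one application of Frobenius.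

So the plan in characteristic $p$ is to use the whole complex of exterior powers, to show that it is exact up to nilpotent Frobenius, and to take Ext in the limit over Frobenius, where nilpotent pieces vanish. In characteristic $0$ there is no Frobenius. There we replace modules by constructible sheaves. The sheaf that plays the role of $\Lambda^m_RB$ has stalk $\Lambda^m(\mathbb C^{W})$, where $W$ is the finite set of common roots, and the complex is exact on the nose. A single lemma of homological algebra serves both cases.

## 4. The ring $B$ and the rings $O_m$ of common divisors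

**Lemma 2.** Let $B=R[z]/(g_1,\dots,g_s)$. Then $B$ is a polynomial ring over $k$ in $z$ and the $a_{i,j}$ with $j\ge1$, it is generated as an $R$-module by $1,z,\dots,z^{d_1-1}$, and $I=\ker(R\to B)$.

*Proof.* The equation $g_i=0$ expresses $a_{i,0}$ through $z$ and the $a_{i,j}$, $j\ge1$. This gives the first claim. The second holds since $B$ is a quotient of $R[z]/(g_1)$ and $g_1$ is monic. Let $P=\ker(R\to B)$, a prime ideal because $B$ is a domain. The map $R/P\to B$ is injective and finite, so by lying over the image of $\operatorname{Spec}B\to\operatorname{Spec}R$ is $V(P)$, and maximal ideals lie over maximal ideals. As $k$ is algebraically closed, the maximal ideals of $B$ are the pairs of a coefficient vector over $k$ and a common root in $k$. So the closed points of $V(P)$ are exactly the coefficient vectors with a common root. Since $P$ is prime, hence radical, the Nullstellensatz gives $I=P$. $\square$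

For an arbitrary field $k$ we now *define* $I:=\ker(R\to B)$.

**Lemma 3.** The truth of (a) and of (b) depends only on the characteristic of $k$.

*Proof.* Let $k_0\subset k$ be a field extension. Then $R=R_{k_0}\otimes_{k_0}k$ and $B=B_{k_0}\otimes_{k_0}k$, and kernels commute with the flat base change $\otimes_{k_0}k$, so $I=I_{k_0}R$. Local cohomology commutes with flat base change, so $H^j_I(R)=H^j_{I_{k_0}}(R_{k_0})\otimes_{k_0}k$. A vector space over $k_0$ is zero if and only if it is zero after $\otimes_{k_0}k$. Compare every field with its prime field. $\square$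

In particular, in characteristic $0$ it is enough to treat $k=\mathbb C$.

Next come the rings that describe the exterior powers. A common root is a common monic factor of degree $1$; we now look at common monic factors of degree $m$. For $1\le m\le d_1$ let $h=z^m+\sum_{j<m}h_jz^j$ with indeterminate $h_j$, and $R[h]:=R[h_0,\dots,h_{m-1}]$. Let $\mathfrak d_m\subset R[h]$ be the ideal generated by the coefficients of the remainders of $g_1,\dots,g_s$ on division by $h$, and $O_m=R[h]/\mathfrak d_m$. For $m=1$, $h=z+h_0$, the remainder of $g_i$ is $g_i(-h_0)$, and $O_1\cong B$.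

**Lemma 4.** Let $1\le m\le d_1$.

* (i) $O_m$ is a polynomial ring over $k$ of dimension $n-c_m$, and the $h_0,\dots,h_{m-1}$ are part of a system of polynomial generators.
* (ii) $O_m$ is a finite $R$-module.
* (iii) $\operatorname{Ext}^j_R(O_m,R)=0$ for $j\ne c_m$.

*Proof.* (i) For a $k$-algebra $A$, homomorphisms $O_m\to A$ are the tuples $(h,g_1,\dots,g_s)$ over $A$ of the given shapes with $h\mid g_i$ in $A[z]$ for all $i$, because divisibility by a monic polynomial means vanishing of the remainder. As $h$ is monic, $g_i=hq_i$ with a unique $q_i$, and degrees add. So $q_1$ is monic of degree $d_1-m$; for $i\ge2$, $\deg q_i\le d_i-m$, and $q_i=0$ if $d_i<m$. Conversely any $h$ and $q_i$ of these shapes give such a tuple. So $O_m$ is the polynomial ring in the free coefficients of $h$ and the $q_i$. Their number is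
$$m+(d_1-m)+\sum_{i\ge2}\max(d_i+1-m,0)=d_1+\sum_{i\ge2}\bigl(d_i+1-\min(m,d_i+1)\bigr)=n-c_m .$$

(ii) $O_m$ is generated as an $R$-algebra by the $h_j$, so we show that these are integral over $R$. Adjoin roots one at a time: $O_m[z_1]/(h(z_1))$ is free over $O_m$ and in it $h=(z-z_1)h'$ with $h'$ monic; continue with $h'$. In the resulting extension ring of $O_m$ we have $h=\prod(z-z_i)$. Each $z_i$ is a root of the monic polynomial $g_1$, hence integral over $R$, and $h_j$ is, up to sign, an elementary symmetric function of the $z_i$.

(iii) Let $\mathfrak n$ be a maximal ideal of $R$. By (ii),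
$$H^i_{\mathfrak n}(O_m)=\bigoplus_{\mathfrak M\mid\mathfrak n}H^i_{\mathfrak M}\bigl((O_m)_{\mathfrak M}\bigr),$$
the sum being over the finitely many maximal ideals $\mathfrak M$ of $O_m$ over $\mathfrak n$. Each $(O_m)_{\mathfrak M}$ is regular of dimension $n-c_m$, hence Cohen–Macaulay, so the sum vanishes for $i\ne n-c_m$. Local duality over the regular local ring $R_{\mathfrak n}$ of dimension $n$ says that $H^i_{\mathfrak n}(O_m)$ is the Matlis dual of the (completed) module $\operatorname{Ext}^{n-i}_{R_{\mathfrak n}}((O_m)_{\mathfrak n},R_{\mathfrak n})$. So $\operatorname{Ext}^j_R(O_m,R)_{\mathfrak n}=0$ for $j\ne c_m$ and all $\mathfrak n$. $\square$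

For example, in degrees $(2,1,1)$ with $m=2$ we have $h=g_1$, $q_1=1$, $q_2=q_3=0$, so $O_2=k[a_0,a_1]=R/\mathfrak q$, which is the module $\Lambda^2_RB$ of Section 1. In degrees $(3,1,1,1)$ with $m=2$ we get $q_1=z+q$ and $O_2=k[h_0,h_1,q]$.

## 5. A filtration forced by the monotonicity of $f$

In (1) we read off the degrees because $B$ and $R/\mathfrak q$ each live in one Ext degree. Now we do this for longer complexes. A *contravariant $\delta$-functor* between abelian categories is here a sequence $(\mathcal L^j)_{j\in\mathbb Z}$ of contravariant additive functors with a long exact sequence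
$$\cdots\to\mathcal L^j(M'')\to\mathcal L^j(M)\to\mathcal L^j(M')\to\mathcal L^{j+1}(M'')\to\cdots$$
for each $0\to M'\to M\to M''\to0$; the example to keep in mind is $\operatorname{Ext}^j_R(-,R)$. An object is *killed* if all $\mathcal L^j$ vanish on it.

**Lemma 5.** Let $(\mathcal L^j)$ be a contravariant $\delta$-functor and $0\to C^0\to C^1\to\dots\to C^r\to0$ a complex whose cohomology objects are killed. Suppose $\mathcal L^j(C^m)=0$ for $j\ne c_m$, $1\le m\le r$. Then $\mathcal L^j(C^0)$ has a finite filtration whose graded pieces are the $\mathcal L^{c_m}(C^m)$ with $1\le m\le r$ and $f(m)=j$, each occurring once.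

*Proof.* Let $Z^m\subset C^m$ be the cocycles and $Y^m\subset Z^m$ the coboundaries.

**Step 1: boundaries may replace cycles.** As $Z^m/Y^m$ is killed, the long exact sequence of $0\to Y^m\to Z^m\to Z^m/Y^m\to0$ gives $\mathcal L^j(Z^m)\cong\mathcal L^j(Y^m)$ for all $j$.

**Step 2: the cycles, by descending induction.** We claim that for $m\ge1$ the object $\mathcal L^j(Z^m)$ is filtered with graded pieces the $\mathcal L^{c_{m'}}(C^{m'})$ for $m\le m'\le r$ and $f(m')+m-1=j$. For $m=r$ we have $Z^r=C^r$, and $c_r=f(r)+r-1$ by (2), so the claim is the hypothesis on $C^r$.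

Now let $1\le m<r$ and assume the claim for $m+1$. The sequence $0\to Z^m\to C^m\to Y^{m+1}\to0$ gives
$$\mathcal L^j(Y^{m+1})\to\mathcal L^j(C^m)\to\mathcal L^j(Z^m)\to\mathcal L^{j+1}(Y^{m+1})\to\mathcal L^{j+1}(C^m).$$
By Step 1 and induction, $\mathcal L^j(Y^{m+1})\cong\mathcal L^j(Z^{m+1})$ can be nonzero only for $j=f(m')+m$ with some $m'\ge m+1$. Since $f$ is nondecreasing on $[1,r]$, such $j$ satisfy
$$j=f(m')+m\ge f(m)+m=c_m+1 .$$
So the map $\mathcal L^j(Y^{m+1})\to\mathcal L^j(C^m)$ is zero for every $j$: its source vanishes for $j\le c_m$ and its target for $j>c_m$. We get exact sequences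
$$0\to\mathcal L^j(C^m)\to\mathcal L^j(Z^m)\to\mathcal L^{j+1}(Z^{m+1})\to0 .$$
The left term is nonzero at most for $j=c_m=f(m)+m-1$, the piece $m'=m$. The right term has the pieces $m'\ge m+1$ with $f(m')+m=j+1$, that is, $f(m')+m-1=j$. This is the claim for $m$.

**Step 3: the term $C^0$.** In $0\to Z^0\to C^0\to Y^1\to0$ the object $Z^0$ is the cohomology in degree $0$, so it is killed. Hence $\mathcal L^j(C^0)\cong\mathcal L^j(Y^1)\cong\mathcal L^j(Z^1)$, and Step 2 with $m=1$ gives the pieces with $f(m')=j$. $\square$

The proof uses monotonicity of $f$ up to $r$ and fails beyond, where $f$ decreases. This is why in both characteristics we shall cut the complex at $r=d_2+1$ and put one kernel in place of the tail.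

It remains to find, in each characteristic, a $\delta$-functor and a complex to which Lemma 5 applies such that $\mathcal L^j(C^0)$ is (or corresponds to) $H^j_I(R)$ and $\mathcal L^{c_m}(C^m)\ne0$ for $1\le m\le r$. Then $H^j_I(R)\ne0$ if and only if $j\in f([1,r])=\{f(1),\dots,f(d_3+1)\}$, which is (b).

## 6. Characteristic $p$: Ext in the limit over Frobenius

Let $k$ have characteristic $p>0$. We work with finitely generated $R$-modules $M$ carrying an additive map $\varphi:M\to M$ with $\varphi(ax)=a^p\varphi(x)$ for $a\in R$; morphisms commute with $\varphi$. Kernels and cokernels inherit $\varphi$, so this is an abelian category.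

Let $F^*M=R\otimes_{R,\mathrm{Frob}}M$ be the Frobenius functor. It is exact because $R$ is regular (Kunz); for $k=\mathbb F_p$ one sees directly that $R$ is free over its subring of $p$-th powers, on the monomials with all exponents $<p$. For example $F^*(R/\mathfrak a)=R/\mathfrak a^{[p]}$. The map $\varphi$ is the same thing as the $R$-linear map $\Phi:F^*M\to M$, $a\otimes x\mapsto a\varphi(x)$, its *linearization*. Iterating, the composite $F^{e*}M\to F^{(e-1)*}M\to\dots\to M$ is the linearization of $\varphi^e$. Define
$$\mathcal L^j(M)=\varinjlim_e\operatorname{Ext}^j_R(F^{e*}M,R), \tag{4}$$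
with transition maps induced by $F^{e*}\Phi:F^{(e+1)*}M\to F^{e*}M$. As $F^{e*}$ and direct limits are exact and Ext sequences are natural, $(\mathcal L^j)$ is a contravariant $\delta$-functor.

A small example: $R=k[x]$ and $M=R/(x)$ with its Frobenius. Then $\operatorname{Ext}^1_R(R/x^{N},R)=R/x^N$, and the projection $R/x^{pN}\to R/x^N$ induces multiplication by $x^{pN-N}$ from $R/x^N$ to $R/x^{pN}$. Sending $1\in R/x^N$ to $x^{-N}$ identifies the limit with $k[x,x^{-1}]/k[x]=H^1_{(x)}(R)$. On $R/(x^2)$ the submodule generated by $x$ has $\varphi(x)=x^p=0$; part (i) of the next lemma says that $\mathcal L^j$ does not see it.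

**Lemma 6.**

* (i) If $\varphi$ is nilpotent on $M$, then $\mathcal L^j(M)=0$ for all $j$.
* (ii) For $R/I$ with its Frobenius, $\mathcal L^j(R/I)=H^j_I(R)$.
* (iii) If $\operatorname{Ext}^j_R(M,R)=0$ for $j\ne c$, then $\mathcal L^j(M)=0$ for $j\ne c$.
* (iv) If $\operatorname{Ext}^j_R(M,R)=0$ for $j\ne c$ and $\varphi$ is not nilpotent, then $\mathcal L^c(M)\ne0$.

*Proof.* (i) If $\varphi^t=0$, its linearization $F^{t*}M\to M$ is zero, hence so is $F^{(e+t)*}M\to F^{e*}M$ for every $e$. So every element in (4) dies after $t$ transition steps.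

(ii) $F^{e*}(R/I)=R/I^{[p^e]}$ and the transition maps are the natural projections. If $I$ is generated by $N$ elements, then $I^{Np^e}\subset I^{[p^e]}\subset I^{p^e}$, so these ideals are cofinal with the powers of $I$.

(iii) By flatness of Frobenius, $\operatorname{Ext}^j_R(F^{e*}M,R)=F^{e*}\operatorname{Ext}^j_R(M,R)$.

(iv) Suppose $\mathcal L^c(M)=0$. The module $\operatorname{Ext}^c_R(M,R)$ is the term $e=0$ of (4) and is finitely generated, so for some $e$ the map $\operatorname{Ext}^c_R(M,R)\to\operatorname{Ext}^c_R(F^{e*}M,R)$ is zero. Since $R$ is a polynomial ring, $M$ has a finite resolution by finitely generated projectives, and $\mathrm{RHom}(\mathrm{RHom}(M,R),R)=M$ functorially. As $M$ and $F^{e*}M$ have Ext into $R$ only in degree $c$, this reads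
$$M\cong\operatorname{Ext}^c_R(\operatorname{Ext}^c_R(M,R),R),$$
functorially, and likewise for $F^{e*}M$. So $F^{e*}M\to M$ is $\operatorname{Ext}^c_R(-,R)$ of a zero map, hence zero. But it is the linearization of $\varphi^e$, so $\varphi^e=0$, a contradiction. $\square$

## 7. The exterior powers of $B$ are polynomial rings

On $\Lambda^m_RB$ let $\varphi$ be the map whose linearization is $F^*\Lambda^m_RB=\Lambda^m_R(F^*B)\to\Lambda^m_RB$, induced by the linearized Frobenius of $B$. So
$$\varphi(b_1\wedge\dots\wedge b_m)=b_1^p\wedge\dots\wedge b_m^p .$$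
The maps $\delta:w\mapsto1\wedge w$ commute with $\varphi$, and $\Lambda^m_RB=0$ for $m>d_1$ since $B$ has $d_1$ generators.

**Lemma 7.** For $1\le m\le d_1$, $\Lambda^m_RB\cong O_m$ as $R$-modules. Moreover $\varphi^e(1\wedge z\wedge\dots\wedge z^{m-1})\ne0$ for all $e$.

*Proof.* Let $\Delta=\det(z_i^l)_{1\le i\le m,\,0\le l<m}$ and let $\mathfrak S_m$ be the symmetric group.

**Step 1: wedges of polynomials are symmetric polynomials.** The purpose is to show that
$$\theta:\Lambda^m_R(R[z])\to R[z_1,\dots,z_m]^{\mathfrak S_m},\qquad u_1\wedge\dots\wedge u_m\mapsto\det(u_j(z_i))/\Delta$$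
is a well-defined isomorphism of $R$-modules. The determinant is alternating in the $u_j$ and vanishes for $z_i=z_{i'}$. As $R$ is a domain, the $z_i-z_{i'}$ with $i<i'$ are pairwise non-associated primes of $R[z_1,\dots,z_m]$, so $\Delta$ divides the determinant. A permutation of the $z_i$ multiplies both by its sign, so the quotient is symmetric. The basis elements $z^{\alpha_1}\wedge\dots\wedge z^{\alpha_m}$, $\alpha_1>\dots>\alpha_m\ge0$, go, up to sign, to the Schur polynomials, which form an $R$-basis of the target (Macdonald, *Symmetric Functions*, I.3). One can see this directly in the lexicographic order. Up to sign, $\det(z_i^{\alpha_j})$ has leading monomial $z_1^{\alpha_1}\cdots z_m^{\alpha_m}$ and $\Delta$ has $z_1^{m-1}\cdots z_m^0$, both with coefficient $1$. So the quotient has leading monomial $\prod z_i^{\lambda_i}$ with $\lambda_i=\alpha_i-(m-i)$, and every $\lambda_1\ge\dots\ge\lambda_m\ge0$ occurs once. The leading monomial of a symmetric polynomial has this form, so one can subtract, repeatedly, and the process ends since each degree has finitely many monomials.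 Distinct leading monomials with coefficient $\pm1$ give independence.

**Step 2: a formula for $\theta$ through remainders.** Identify the target with $R[h]$ by $h=\prod(z-z_i)$. For $u\in R[z]$ let $\sum_{l<m}r_l(u)z^l$, with $r_l(u)\in R[h]$, be its remainder modulo $h$. Then $u(z_i)=\sum_lr_l(u)z_i^l$, so the matrix $(u_j(z_i))$ is the product of $(z_i^l)$ and $(r_l(u_j))$, and
$$\theta(u_1\wedge\dots\wedge u_m)=\det(r_l(u_j)). \tag{5}$$

**Step 3: the relations of $\Lambda^m_RB$ go to $\mathfrak d_m$.** Let $J=(g_1,\dots,g_s)\subset R[z]$, so $B=R[z]/J$ and $\Lambda^m_RB=\Lambda^m_R(R[z])/(J\wedge\Lambda^{m-1}_R(R[z]))$. Put $\mathfrak a=\theta(J\wedge\Lambda^{m-1}_R(R[z]))$. We show $\mathfrak a=\mathfrak d_m$.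

First, $\mathfrak a\subset\mathfrak d_m$. For $u=\sum v_ig_i\in J$, the remainder of $u$ is the remainder of $\sum_iv_i\cdot(g_i\bmod h)$, a polynomial with coefficients in $\mathfrak d_m$. Division by the monic $h$ keeps coefficients in $\mathfrak d_m$, so all $r_l(u)\in\mathfrak d_m$, and the determinant (5) with $u_1=u$ lies in $\mathfrak d_m$.

Second, $\mathfrak a$ is an ideal of $R[h]$, not just an $R$-submodule. Write $\mathrm{Alt}(w)=\sum_{\sigma\in\mathfrak S_m}\operatorname{sgn}(\sigma)\,\sigma w$. Expanding determinants, $\Delta\mathfrak a$ is spanned over $R$ by the elements $\mathrm{Alt}(u(z_1)z_2^{b_2}\cdots z_m^{b_m})$ with $u\in J$. For a symmetric $\psi$ we have $\psi\,\mathrm{Alt}(w)=\mathrm{Alt}(\psi w)$. Writing $\psi$ as an $R$-combination of monomials $z_1^{\alpha_1}\cdots z_m^{\alpha_m}$, we see that $\psi\,u(z_1)z_2^{b_2}\cdots z_m^{b_m}$ is an $R$-combination of terms $(z^{\alpha_1}u)(z_1)\,z_2^{b_2+\alpha_2}\cdots z_m^{b_m+\alpha_m}$, which have the same form since $z^{\alpha_1}u\in J$. So $\psi\mathfrak a\subset\mathfrak a$.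

Third, $\mathfrak a\supset\mathfrak d_m$. Take the wedge of $g_i$ with all of $1,z,\dots,z^{m-1}$ except $z^l$. The columns in (5) other than the first are unit vectors, and $\theta$ of this wedge is $\pm r_l(g_i)$. These elements generate the ideal $\mathfrak d_m$.

So $\theta$ induces $\Lambda^m_RB\cong R[h]/\mathfrak d_m=O_m$.

**Step 4: Frobenius is not nilpotent.** With $q=p^e$, the element $\varphi^e(1\wedge z\wedge\dots\wedge z^{m-1})$ is the class of $1\wedge z^q\wedge\dots\wedge z^{q(m-1)}$, and
$$\theta(1\wedge z^q\wedge\dots\wedge z^{q(m-1)})=\det(z_i^{ql})/\Delta=\Delta^q/\Delta=\Delta^{q-1},$$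
a nonzero element of $k[h]=k[h_0,\dots,h_{m-1}]$. The map $k[h]\to O_m$ is injective by Lemma 4 (i), so the image in $O_m$ is nonzero. $\square$

By Lemmas 4 and 7, $\operatorname{Ext}^j_R(\Lambda^m_RB,R)=0$ for $j\ne c_m$, and $\varphi$ is not nilpotent on $\Lambda^m_RB$. So Lemma 6 gives, for $1\le m\le d_1$,
$$\mathcal L^j(\Lambda^m_RB)=0\ \ (j\ne c_m),\qquad \mathcal L^{c_m}(\Lambda^m_RB)\ne0. \tag{6}$$

## 8. The complex $1\wedge$ is exact up to nilpotent Frobenius

**Lemma 8.** On each cohomology module of
$$K:\quad 0\to R/I\to B\xrightarrow{\delta}\Lambda^2_RB\xrightarrow{\delta}\dots\to\Lambda^{d_1}_RB\to0$$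
the map $\varphi$ is nilpotent.

*Proof.* The idea is that where $B$ is free over the base with $1$ in a basis, the complex is exact; we spread this out by Noetherian induction on the base.

**Step 1: setting up the induction.** For an ideal $\mathfrak a\supseteq I$ let $K_{\mathfrak a}=(R/\mathfrak a)\otimes_RK$. This is the complex $\Lambda^\bullet_{R/\mathfrak a}(B/\mathfrak aB)$ with differential $1\wedge$, starting with $R/\mathfrak a$ in degree $0$. Since $\varphi(\mathfrak cK)\subset\mathfrak c^{[p]}K$ for every ideal $\mathfrak c$, the map $\varphi$ descends to $K_{\mathfrak a}$, and $\varphi(\mathfrak cK_{\mathfrak a})\subset\mathfrak c^{[p]}K_{\mathfrak a}$. Note $K_I=K$, because $I$ kills $B$ and hence its exterior powers. Let $\mathcal P(\mathfrak a)$ be the assertion that $\varphi$ is nilpotent on all $H^m(K_{\mathfrak a})$; as there are finitely many terms, it means that one power $\varphi^e$ (an *exponent* $e$) kills all of them. Suppose $\mathcal P$ fails for some $\mathfrak a\supseteq I$. As $R$ is Noetherian, choose such an $\mathfrak a$ maximal. Then $\mathfrak a\ne R$,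 since $K_R=0$, and $\mathcal P(\mathfrak b)$ holds for every $\mathfrak b\supsetneq\mathfrak a$.

For later use: let $\mathfrak b\supsetneq\mathfrak a$ with exponent $e$ for $\mathcal P(\mathfrak b)$, and let $w$ be a cocycle of $K_{\mathfrak a}$. Its image in $K_{\mathfrak b}=K_{\mathfrak a}/\mathfrak bK_{\mathfrak a}$ is a cocycle, $\varphi^e$ of which is a coboundary. Lifting,
$$\varphi^e(w)=\delta u+v,\qquad v\in\mathfrak bK_{\mathfrak a}. \tag{7}$$

**Step 2: the case that $\mathfrak a$ is not radical.** Here Frobenius kills the error term at once. Pick $x\notin\mathfrak a$ with $x^2\in\mathfrak a$ (take the highest power outside $\mathfrak a$ of an element of $\sqrt{\mathfrak a}\setminus\mathfrak a$) and put $\mathfrak b=\mathfrak a+xR$. Then $\mathfrak b^2\subset\mathfrak a$. In (7) we get $\varphi(v)\in\mathfrak b^{[p]}K_{\mathfrak a}=0$, as $\mathfrak b^{[p]}\subset\mathfrak b^2\subset\mathfrak a$. So $\varphi^{e+1}(w)=\delta\varphi(u)$ for every cocycle $w$, and $\mathcal P(\mathfrak a)$ holds, a contradiction.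

**Step 3: the case that $\mathfrak a$ is radical; exactness on an open set.** Let $\mathfrak p$ be a minimal prime over $\mathfrak a$. Then $(R/\mathfrak a)_{\mathfrak p}$ is a reduced local ring with only one prime, so it is a field $\kappa$. As $\mathfrak p\supseteq I$ and $R/I\subset B$ is integral, some prime of $B$ lies over $\mathfrak p$; so $B\otimes_R\kappa\ne0$ and $1\ne0$ in it. Choose $1=b_1,b_2,\dots,b_l\in B$ whose images form a $\kappa$-basis of $B\otimes_R\kappa=(B/\mathfrak aB)_{\mathfrak p}$; this is possible after multiplying basis vectors by denominators, which are units in $\kappa$. The map $(R/\mathfrak a)^l\to B/\mathfrak aB$ given by the $b_i$ has finitely generated kernel and cokernel and is an isomorphism at $\mathfrak p$. So there is $\rho\in R\setminus\mathfrak p$ such that it becomes an isomorphism after inverting $\rho$: the module $(B/\mathfrak aB)_\rho$ is free over $(R/\mathfrak a)_\rho$ with a basis containing $1$. Let $\ell$ be a linear form on it with $\ell(1)=1$. Contraction satisfies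
$$\iota_\ell(1\wedge w)+1\wedge\iota_\ell(w)=w ,$$
so every cocycle of $(K_{\mathfrak a})_\rho$ is a coboundary, in degree $0$ as well (there $\iota_\ell(w)=0$).

**Step 4: from the open set to $\mathfrak a$.** We now make the error term divisible by a high power of $\rho$. Let $Z^m,Y^m$ be the cocycles and coboundaries of $K_{\mathfrak a}$. Since the $Z^m/Y^m$ are finitely generated and vanish after inverting $\rho$, there is $t$ with $\rho^tZ^m\subset Y^m$ for all $m$. By Artin–Rees there is $c$ with $\rho^\nu K^m_{\mathfrak a}\cap Z^m\subset\rho^{\nu-c}Z^m$ for all $\nu\ge c$ and all $m$. Take $\nu=c+t$ and $\mathfrak b=\mathfrak a+\rho^\nu R$. As $\rho^\nu\notin\mathfrak p\supseteq\mathfrak a$, we have $\mathfrak b\supsetneq\mathfrak a$, and (7) holds for a cocycle $w\in Z^m$ with $v\in\rho^\nu K^m_{\mathfrak a}$. Moreover $v=\varphi^e(w)-\delta u$ is a cocycle. So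
$$v\in\rho^\nu K^m_{\mathfrak a}\cap Z^m\subset\rho^tZ^m\subset Y^m ,$$
hence $\varphi^e(w)\in Y^m$, and $\mathcal P(\mathfrak a)$ holds, a contradiction.

So $\mathcal P(\mathfrak a)$ holds for all $\mathfrak a\supseteq I$, in particular for $I$. $\square$

**Proof of (a) and (b) in characteristic $p$.** Let $T=\ker(\delta:\Lambda^r_RB\to\Lambda^{r+1}_RB)$, which is stable under $\varphi$, and consider
$$0\to C^0=R/I\to C^1=B\to\dots\to C^{d_2}=\Lambda^{d_2}_RB\to C^r=T\to0 . \tag{8}$$
Its cohomology modules are $H^0(K),\dots,H^r(K)$, on which $\varphi$ is nilpotent by Lemma 8; so they are killed by Lemma 6 (i). The terms $C^m$, $1\le m\le d_2$, are covered by (6). It remains to treat $T$.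

**Step 1: the structure of $T$.** For $m\ge r$ and $i\ge2$ we have $d_i<m$, so the remainder of $g_i$ modulo $h$ is $g_i$ itself. Thus for $r\le m\le d_1$ the module $\Lambda^m_RB\cong O_m$ is killed by all $a_{i,j}$ with $i\ge2$. Put $S=R/(a_{i,j}:i\ge2)$. Since exterior powers commute with base change,
$$\Lambda^m_RB=\Lambda^m_S(B\otimes_RS)=\Lambda^m_S(S[z]/(g_1))\qquad(m\ge r),$$
both sides being zero for $m>d_1$. The module $S[z]/(g_1)$ is free over $S$ with basis $1,z,\dots,z^{d_1-1}$. So $T$, the kernel of $1\wedge$ on $\Lambda^r_S$, is the free $S$-module with basis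
$$1\wedge z^{b_2}\wedge\dots\wedge z^{b_r},\qquad 0<b_2<\dots<b_r<d_1,$$
of rank $\binom{d_1-1}{d_2}>0$.

**Step 2: the degree of $T$.** $S$ is $R$ modulo a regular sequence of length $n-d_1=c_r$, so $\operatorname{Ext}^j_R(T,R)=0$ for $j\ne c_r$. The element $1\wedge z\wedge\dots\wedge z^{r-1}$ lies in $T$, and no $\varphi^e$ kills it by Lemma 7. By Lemma 6, $\mathcal L^j(T)=0$ for $j\ne c_r$ and $\mathcal L^{c_r}(T)\ne0$.

So Lemma 5 applies to (8). With $\mathcal L^j(R/I)=H^j_I(R)$ from Lemma 6 (ii) it gives (b), and hence (a). $\blacksquare$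

For $(3,1,1,1)$ we have $r=2$, and (8) is $0\to R/I\to B\to T\to0$ with $T$ free of rank $2$ over $S=k[a_0,a_1,a_2]$. The cocycle $b_0z$ of Section 3 represents a nonzero class in the cohomology at $B$, which is killed in the limit. The result is $H^3_I(R)\cong\mathcal L^3(B)$ and $H^5_I(R)\cong\mathcal L^6(T)$, and all other degrees vanish.

## 9. Characteristic $0$: alternating functions on the set of common roots

Let $k=\mathbb C$, $X=\mathbb A^n=\operatorname{Spec}R$, and $i:V=V(I)\hookrightarrow X$. Sheaves are algebraically constructible sheaves of $\mathbb C$-vector spaces for the analytic topology, and $\mathbb D$ is Verdier duality.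

Recall that a constructible complex $G$ is in ${}^pD^{\le0}$ if $\dim\operatorname{supp}\mathcal H^{-i}(G)\le i$ for all $i$, and in ${}^pD^{\ge0}$ if $\mathbb DG\in{}^pD^{\le0}$. *Perverse* means both, ${}^pD^{\le d}={}^pD^{\le0}[-d]$ and ${}^pD^{\ge d}={}^pD^{\ge0}[-d]$. We use these textbook facts.

* (P1) Perverse sheaves form an abelian category in which every object has finite length. There are perverse cohomology functors ${}^pH^i$ with long exact sequences for triangles, $G\in{}^pD^{\le d}$ means ${}^pH^i(G)=0$ for $i>d$, and similarly for $\ge$. $\mathbb D$ is an exact anti-equivalence on perverse sheaves, and ${}^pH^{j}(\mathbb DG)=\mathbb D({}^pH^{-j}(G))$.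
* (P2) If $Y$ is smooth of pure dimension $d$, then $\mathbb C_Y[d]$ is perverse and self-dual under $\mathbb D$.
* (P3) If $\pi$ is finite, $\pi_*=\pi_!$ preserves ${}^pD^{\le d}$ and ${}^pD^{\ge d}$, and the stalk of $\pi_*\mathbb C$ at $a$ is the space of functions on $\pi^{-1}(a)$.

Example: let $\pi:\mathbb A^1\to\mathbb A^1$, $t\mapsto t^2$, with the group $\{\pm1\}$ acting on the source. Then $\pi_*\mathbb C[1]$ is perverse, and it is the sum of the invariant part $\mathbb C[1]$ and the sign part. The sign part is perverse as a direct summand. Its stalks are odd functions on $\{\pm\sqrt a\}$: one-dimensional for $a\ne0$, zero for $a=0$. Sheaves of this kind replace $\Lambda^m_RB$.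

**Step 1: the functor.** For a constructible sheaf $G$ on $X$ put
$$\mathcal L^j(G)=\mathbb D\bigl({}^pH^{n-j}(G)\bigr). \tag{9}$$
A short exact sequence $0\to G'\to G\to G''\to0$ gives a long exact sequence $\cdots\to{}^pH^{i}(G')\to{}^pH^{i}(G)\to{}^pH^{i}(G'')\to{}^pH^{i+1}(G')\to\cdots$. Applying $\mathbb D$, which is exact and reverses arrows, with $i=n-j$, we see that $(\mathcal L^j)$ is a contravariant $\delta$-functor from constructible sheaves to perverse sheaves.

We connect it to local cohomology. By the Riemann–Hilbert correspondence (Hotta–Takeuchi–Tanisaki, *D-Modules, Perverse Sheaves, and Representation Theory*, Ch. 7–8) the functor $DR$ is $t$-exact, carries regular holonomic $D$-modules equivalently to perverse sheaves, sends $\mathcal O_X$ to $\mathbb C_X[n]$, and is compatible with the triangle $R\Gamma_V\mathcal O_X\to\mathcal O_X\to Rj_*\mathcal O_{X\setminus V}\to$, where $j:X\setminus V\hookrightarrow X$. So, using that $\mathbb C_X[n]$ is self-dual,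
$$DR(R\Gamma_V\mathcal O_X)\cong i_*i^!\mathbb C_X[n]\cong\mathbb D(i_*i^*\mathbb C_X[n])=\mathbb D(\mathbb C_V[n]).$$
Taking perverse cohomology, $H^j_I(R)$ corresponds to
$${}^pH^j(\mathbb D(\mathbb C_V[n]))=\mathbb D({}^pH^{-j}(\mathbb C_V[n]))=\mathbb D({}^pH^{n-j}(\mathbb C_V))=\mathcal L^j(\mathbb C_V).$$

**Step 2: the sheaves $\mathcal K^m$.** For $1\le m\le d_1$ let
$$E_m=\Bigl\{(z_1,\dots,z_m,a):\ \textstyle\prod_i(z-z_i)\text{ divides all }g_1,\dots,g_s\Bigr\}.$$
As in Lemma 4 (i), it has free coordinates $z_1,\dots,z_m$ and the coefficients of the quotients $q_i$, so $E_m\cong\mathbb A^{n-c_m}$. The projection $\pi_m:E_m\to X$ is finite, since the $z_i$ are roots of the monic $g_1$ and the coefficients of the $q_i$ are polynomials in the $z_i$ and $a$. The group $\mathfrak S_m$ acts on $E_m$ over $X$. Let $\mathcal K^m=(\pi_{m*}\mathbb C)^{\mathrm{sgn}}$, a direct summand of $\pi_{m*}\mathbb C_{E_m}$. By (P2) and (P3), $\mathcal K^m[n-c_m]$ is perverse, that is, ${}^pH^i(\mathcal K^m)=0$ for $i\ne n-c_m$. So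
$$\mathcal L^j(\mathcal K^m)=0\ \ (j\ne c_m),\qquad\mathcal L^{c_m}(\mathcal K^m)=\mathbb D(\mathcal K^m[n-c_m]). \tag{10}$$

**Step 3: the stalks.** The stalk of $\mathcal K^m$ at $a$ is the space of alternating functions on $\pi_m^{-1}(a)$. Such a function vanishes at a tuple with $z_i=z_{i'}$, $i\ne i'$, because that tuple is fixed by a transposition. Let $W_a$ be the set of common roots of the $g_i$ at $a$; $|W_a|\le d_1$. A tuple of *distinct* numbers lies in the fiber if and only if all its entries lie in $W_a$. So $\mathcal K^m_a$ is the space of alternating functions on $W_a^m$, which is $\Lambda^m(\mathbb C^{W_a})$, where $u_1\wedge\dots\wedge u_m$ corresponds to $(z_1,\dots,z_m)\mapsto\det(u_i(z_j))$; the wedges of distinct delta functions go to a basis.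

**Step 4: the exact complex.** The $m+1$ maps $E_{m+1}\to E_m$ over $X$ that forget one $z_i$ induce
$$\delta:\mathcal K^m\to\mathcal K^{m+1},\qquad(\delta u)(z_0,\dots,z_m)=\sum_{i=0}^m(-1)^iu(z_0,\dots,\widehat{z_i},\dots,z_m).$$
Expanding a determinant along a first row of ones shows that on the part of the fiber with distinct entries this is $w\mapsto\mathbf 1\wedge w$, $\mathbf1=(1,\dots,1)\in\mathbb C^{W_a}$. At a tuple with $z_a=z_b$, $a\neq b$, the terms omitting neither vanish and the two others cancel. So $\delta u$ is indeed alternating. The map $\mathbb C_X\to\pi_{1*}\mathbb C=\mathcal K^1$ factors through $\mathbb C_V$, as $\mathcal K^1$ has zero stalks outside $V$, and is $1\mapsto\mathbf1$ on stalks. For $a\in V$ the set $W_a$ is nonempty and $(\Lambda^\bullet\mathbb C^{W_a},\mathbf1\wedge)$ is exact by contraction with a form $\ell$, $\ell(\mathbf1)=1$. For $a\notin V$ all stalks vanish. Hence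
$$0\to\mathbb C_V\to\mathcal K^1\to\mathcal K^2\to\dots\to\mathcal K^{d_1}\to0 \tag{11}$$
is exact. Let $\mathcal T=\ker(\mathcal K^r\to\mathcal K^{r+1})$, with $\mathcal K^{d_1+1}=0$. Then
$$0\to\mathbb C_V\to\mathcal K^1\to\dots\to\mathcal K^{d_2}\to\mathcal T\to0 \tag{12}$$
is exact. For $m\le d_2$ the sheaf $\mathcal K^m$ is nonzero: it has a nonzero stalk where $g_1=h\cdot(\text{monic})$ and $g_i=0$ for $i\ge2$, with $h$ of degree $m$ having distinct roots. So $\mathcal L^{c_m}(\mathcal K^m)\ne0$ by (10).

In degrees $(2,1,1)$, (12) is the sheaf version of (1): $0\to\mathbb C_V\to\mathcal K^1\to\mathcal K^2\to0$, where $\mathcal K^2$ lives on the plane $g_2=g_3=0$ and is the sign sheaf of the two roots of $g_1$.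

**Step 5: $\mathcal T[d_1]$ is perverse.** Let $\mathbb L=\{g_2=\dots=g_s=0\}\cong\mathbb A^{d_1}$; it is contained in $V$, since $g_1$ always has a root. If $m\ge r>d_2$ and $|W_a|\ge m$, then each $g_i$, $i\ge2$, has more than $d_i$ roots and is zero. So $\mathcal K^m$ is supported on $\mathbb L$ for $m\ge r$, and so is $\mathcal T$.

For every $1\le m\le d_1$, proper base change identifies $\mathcal K^m|_{\mathbb L}$ with the sign part of the pushforward of the constant sheaf under the finite map to $\mathbb L$ from $\{(z_1,\dots,z_m,g_1):\prod(z-z_i)\mid g_1\}$. This space is $\mathbb A^{d_1}$, with coordinates the $z_i$ and the $d_1-m$ coefficients of $q_1$. So $\mathcal K^m|_{\mathbb L}[d_1]$ is perverse, as is $\mathbb C_{\mathbb L}[d_1]$. Write $\mathcal K^0|_{\mathbb L}:=\mathbb C_{\mathbb L}$. Restricting (11) to $\mathbb L$ gives an exact complex of these sheaves. Let $\mathcal Z_m$ be its kernel in degree $m$; then $\mathcal Z_r=\mathcal T$ (extension by zero from $\mathbb L$ being understood), and there are exact sequences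
$$0\to\mathcal Z_m\to\mathcal K^m|_{\mathbb L}\to\mathcal Z_{m+1}\to0 . \tag{13}$$

Every $\mathcal Z_m$ with $1\le m\le d_1$ lies in ${}^pD^{\ge d_1}$. Indeed $\mathcal Z_{d_1}=\mathcal K^{d_1}|_{\mathbb L}$. If $\mathcal Z_{m+1}\in{}^pD^{\ge d_1}$, then by (13) ${}^pH^i(\mathcal Z_m)$ sits between ${}^pH^{i-1}(\mathcal Z_{m+1})$ and ${}^pH^i(\mathcal K^m|_{\mathbb L})$, which both vanish for $i<d_1$.

Every such $\mathcal Z_m$ also lies in ${}^pD^{\le d_1}$. Indeed $\mathcal Z_1\cong\mathbb C_{\mathbb L}$. If $\mathcal Z_m\in{}^pD^{\le d_1}$, then by (13) ${}^pH^i(\mathcal Z_{m+1})$ sits between ${}^pH^i(\mathcal K^m|_{\mathbb L})$ and ${}^pH^{i+1}(\mathcal Z_m)$, which both vanish for $i>d_1$.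

So
$$\mathcal Z_m[d_1]\ \text{is perverse for }1\le m\le d_1,\ \text{in particular}\ \mathcal T[d_1]=\mathcal Z_r[d_1]. \tag{14}$$
As $d_1=n-c_r$, we get $\mathcal L^j(\mathcal T)=0$ for $j\ne c_r$. At a point of $\mathbb L$ where $g_1$ has distinct roots, $\mathcal T$ has stalk $\mathbf1\wedge\Lambda^{d_2}(\mathbb C^{W})\cong\Lambda^{d_2}(\mathbb C^W/\mathbb C\mathbf1)$ with $|W|=d_1$, of dimension $\binom{d_1-1}{d_2}>0$. So $\mathcal L^{c_r}(\mathcal T)\ne0$.

**Step 6: conclusion.** Lemma 5 applies with $C^0=\mathbb C_V$, $C^m=\mathcal K^m$ for $1\le m\le d_2$, and $C^r=\mathcal T$; the complex (12) is exact, so its cohomology is trivially killed. With Step 1 it gives (b), hence (a), for $k=\mathbb C$, and by Lemma 3 for every field of characteristic $0$. $\blacksquare$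

So in every characteristic $H^i_I(R)=0$ for all $i>N_s$, and since $H^{N_s}_I(R)\ne0$ by (b), the cohomological dimension of $I$ is exactly $N_s$.

## 10. Simple pieces over $\mathbb C$

We prove (c). By Step 1 of Section 9, the $D$-module length of $H^j_I(R)$ is the length of the perverse sheaf $\mathcal L^j(\mathbb C_V)$; subquotients of a regular holonomic module are regular holonomic, so nothing is lost in this translation. By Lemma 5 it is the sum of the lengths of the $\mathcal L^{c_m}(C^m)$ over $1\le m\le r$ with $f(m)=j$. For $j=f(m)$ with $m\le d_3$ there is exactly one such index; for $j=N_s$ there are $d_2-d_3+1$, namely $d_3+1,\dots,d_2+1$. Since $\mathbb D$ preserves length, it suffices to show that $\mathcal K^m[n-c_m]$ for $m\le d_2$ and $\mathcal T[d_1]$ are simple.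

Recall intermediate extensions. Let $U$ be a smooth dense open subset of a closed irreducible set $Y$ of dimension $d$, with inclusion $j:U\hookrightarrow Y$, and let $N$ be a local system on $U$. Then $j_{!*}(N[d])$ is the image of ${}^pH^0(j_!N[d])\to{}^pH^0(Rj_*N[d])$. It is additive and functorial in $N$, does not change if $U$ is shrunk, is simple if $N$ is irreducible, and equals $\mathbb C_Y[d]$ if $Y$ is smooth and $N$ constant. For finite $\pi$, the functor $\pi_*=\pi_!$ is $t$-exact, hence commutes with intermediate extension. In the example $t\mapsto t^2$ of Section 9, the sign part is the intermediate extension of the rank one local system with monodromy $-1$ on $\mathbb A^1\setminus\{0\}$; it is simple.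

**Step 1: $\mathcal K^m[n-c_m]$ is simple for $m\le d_2$.** We show that it is the intermediate extension of a local system of rank one. Let $V_m=\pi_m(E_m)$, which is closed and irreducible of dimension $n-c_m$. Choose a dense open smooth $U\subset V_m$ over which $\pi_m$ is étale. Since $E_m$ is smooth and irreducible, $\mathbb C_{E_m}[n-c_m]$ is the intermediate extension of its restriction to $\pi_m^{-1}(U)$. Pushing forward and taking the sign part, $\mathcal K^m[n-c_m]$ is the intermediate extension of $\mathcal K^m|_U[n-c_m]$.

To find the rank, consider the points of $E_m$ at which $z_1,\dots,z_m$ are distinct and $q_1,\dots,q_s$ have no common root. The second condition is open: the set of pairs (point of $E_m$, common root of the $q_i$) is closed in $E_m\times\mathbb A^1$ and finite over $E_m$ as $q_1$ is monic, so its image is closed. It is satisfied when $q_2=1$, which is allowed because $m\le d_2$. So these points form a dense open subset of $E_m$. The image in $V_m$ of its complement is closed of smaller dimension, as $\pi_m$ is finite. Let $a\in V_m$ be outside this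 image. Then $g_i=hq_i$ with $h=\prod(z-z_i)$, and a common root of the $g_i$ is a root of $h$ or a common root of the $q_i$; so $W_a=\{z_1,\dots,z_m\}$ has exactly $m$ elements. Hence $\mathcal K^m_a=\Lambda^m(\mathbb C^m)$ is one-dimensional, $\mathcal K^m|_U$ has rank $1$, and its intermediate extension is simple.

**Step 2: $\mathcal T[d_1]$ is the intermediate extension of its generic local system.** Let $\mathbb L^\circ\subset\mathbb L$ be the open set where $g_1$ has distinct roots. As in Step 1, now with the finite maps $\mathbb A^{d_1}\to\mathbb L$ of Section 9, which are étale over $\mathbb L^\circ$ because simple roots vary analytically, $\mathcal K^m|_{\mathbb L}[d_1]$ is the intermediate extension of a local system on $\mathbb L^\circ$ with finite monodromy. Such a local system is semisimple. So $\mathcal K^m|_{\mathbb L}[d_1]$ is a direct sum of simple perverse sheaves that are intermediate extensions of irreducible local systems on $\mathbb L^\circ$.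

Let $\mathcal T'$ be the image of $\mathcal K^r\to\mathcal K^{r+1}$. By exactness of (11) it is $\ker(\mathcal K^{r+1}\to\mathcal K^{r+2})=\mathcal Z_{r+1}$, or $0$ if $r=d_1$, and $\mathcal T'[d_1]$ is perverse by (14). So the exact sequence of sheaves $0\to\mathcal T\to\mathcal K^r\to\mathcal T'\to0$ gives an exact sequence of perverse sheaves
$$0\to\mathcal T[d_1]\to\mathcal K^r|_{\mathbb L}[d_1]\to\mathcal T'[d_1]\to0 .$$
A subobject of a semisimple object is a direct summand. So $\mathcal T[d_1]$ is a sum of intermediate extensions of irreducible local systems on $\mathbb L^\circ$; that is, it is the intermediate extension of $\mathcal T|_{\mathbb L^\circ}[d_1]$.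

**Step 3: the generic local system is irreducible.** By Step 5 of Section 9 it is $\Lambda^{d_2}(\mathbb C^W/\mathbb C\mathbf1)$, where $W$ is the set of the $d_1$ roots of $g_1$. The monodromy group is all of $\mathfrak S_{d_1}$: the space of ordered $d_1$-tuples of distinct complex numbers is connected and is a Galois covering of $\mathbb L^\circ$ with group $\mathfrak S_{d_1}$. The exterior powers of the standard representation $\mathbb C^W/\mathbb C\mathbf1$ are irreducible (Fulton–Harris, *Representation Theory*, Prop. 3.12).

Here is a direct check for $l=d_2$, where $1\le l\le d_1-1$. With $Q=\mathbb C^W/\mathbb C\mathbf1$, of dimension $d_1-1\ge l$, there is an exact sequence $0\to\Lambda^{l-1}Q\to\Lambda^l\mathbb C^W\to\Lambda^lQ\to0$ with nonzero outer terms. An equivariant endomorphism of $\Lambda^l\mathbb C^W$ is determined by the image $\sum_Bm_Be_B$ of one basis vector $e_A$, where $A,B\subset W$ have $l$ elements, since the group permutes the lines $\mathbb Ce_B$ transitively. If $A\setminus B$ contains two elements, transposing them sends $e_A$ to $-e_A$ and fixes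 $e_B$, so $m_B=-m_B=0$. The sets $B$ with $|A\setminus B|=1$ form one orbit of the stabilizer of $A$, so their $m_B$ are determined by one of them. With $m_A$ this makes at most two parameters. So the endomorphism algebra has dimension at most $2$. As $\Lambda^l\mathbb C^W$ is semisimple with two nonzero summands, each summand is irreducible.

So $\mathcal T[d_1]$ is the intermediate extension of an irreducible local system, hence simple. This proves (c). $\blacksquare$
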